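\title{A left self-injective right Kasch ring that is not left pseudo-Frobenius}

\begin{abstract}
Every left pseudo-Frobenius ring is left self-injective and right Kasch. We show that the converse fails: over every field $F$ there is a local $F$-algebra that is left self-injective and right Kasch and has no minimal left ideal. It is a trivial extension $V\ltimes M$ of a valuation ring $V$ in a field of Hahn series, with the right action on $M$ twisted by an isomorphism of $V$ onto a strictly larger valuation ring. We also show that a left self-injective right Kasch ring is left pseudo-Frobenius exactly when its right socle is semisimple as a left module, or equivalently when the ring is right mininjective.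
\end{abstract}

\section{The question and the results}\label{sec:intro}

Rings are associative with identity and modules are unital. We write $J=J(R)$ for the Jacobson radical of a ring $R$, and $l(X)=\{a\in R: aX=0\}$ and $r(X)=\{a\in R: Xa=0\}$ for the left and right annihilators of a subset $X\subseteq R$.

A ring $R$ is \emph{left pseudo-Frobenius} (left PF) if every faithful left $R$-module generates the category of left $R$-modules; equivalently, if ${}_RR$ is injective (that is, $R$ is \emph{left self-injective}) and a cogenerator. A ring is \emph{left Kasch} if every simple left module is isomorphic to a minimal left ideal, and \emph{right Kasch} if every simple right module is isomorphic to a minimal right ideal. We use the following three facts as known.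
\begin{enumerate}
\item[(P1)] $R$ is left PF if and only if $R$ is left self-injective and left Kasch.
\item[(P2)] (Osofsky) $R$ is left PF if and only if $R$ is semiperfect, left self-injective, and $\operatorname{Soc}({}_RR)$ is essential in ${}_RR$. Moreover, every left PF ring is right Kasch.
\item[(P3)] Every left self-injective right Kasch ring is semiperfect.
\end{enumerate}
By (P1) and (P2), for a left self-injective ring the left Kasch condition implies the right Kasch condition. The following question, posed as open in \cite{GPSSE}, asks whether the implication can be reversed.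

\medskip
\noindent\textbf{Question.} \emph{Is every left self-injective right Kasch ring left PF?}
\medskip

The local case shows what is at stake. If $R$ is local, then $R/J$ is the only simple module on either side, and $R$ is right Kasch exactly when $l(J)\neq0$: a minimal right ideal is killed by $J$, and if $0\ne s\in l(J)$ then $r(s)=J$ and $sR\cong R/J$. In the same way $R$ is left Kasch exactly when $r(J)\ne0$. So for a local left self-injective ring the question is whether $sJ=0$ for some $s\neq 0$ forces $Js'=0$ for some $s'\ne0$. This is so if $R$ is commutative, and also if $J$ is nilpotent, since the last nonzero power of $J$ lies in both annihilators. In general, (P3) supplies two of the three conditions in (P2), and we shall see that the \emph{right} socle is always essential in ${}_RR$. All of this suggests the answer yes. The answer is no.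

\begin{theorem}\label{thm:A}
Let $F$ be any field. There is a local $F$-algebra $R$ with the following properties.
\begin{enumerate}
\item[(1)] $R$ is left self-injective and right Kasch.
\item[(2)] $\operatorname{Soc}({}_RR)=0$; hence $R$ is not left Kasch and not left PF.
\item[(3)] The left ideals of $R$ form a chain, the right ideals of $R$ form a chain, and every right ideal is two-sided. There is $x\in R$ with $J=xR=Rx$ and $r(x)=0$. The socle $\operatorname{Soc}(R_R)$ is a simple right ideal and is essential in both $R_R$ and ${}_RR$.
\end{enumerate}
\end{theorem}

The second theorem says exactly what has to be added. A ring is \emph{right mininjective} if every homomorphism from a simple right ideal to $R_R$ is left multiplication by an element of $R$, and \emph{left duo} (\emph{right duo}) if every left (right) ideal is two-sided.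

\begin{theorem}\label{thm:B}
Let $R$ be left self-injective and right Kasch, and let $S=\operatorname{Soc}(R_R)$. Then $S$ is essential in ${}_RR$. For each primitive idempotent $e$, the left module $Se$ is nonzero and uniform, and every homomorphism from a submodule of $Se$ to $Se$ is right multiplication by an element of $eRe$, and is zero or injective. The following conditions are equivalent.
\begin{enumerate}
\item[(a)] $R$ is left PF.
\item[(b)] ${}_RS$ is semisimple.
\item[(c)] $Se$ is a simple left module for every primitive idempotent $e$.
\item[(d)] $Se$ contains a simple left submodule for every primitive idempotent $e$.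
\item[(e)] For $k\in R$, if $kR$ is simple then $Rk$ is simple.
\item[(f)] For $k\in R$, if $kR$ is simple then $l(r(k))=Rk$; that is, $R$ is right mininjective.
\end{enumerate}
In particular, a left self-injective right Kasch ring is left PF if it is right mininjective (for example, right self-injective), or right perfect, or left duo.
\end{theorem}

By Theorem~\ref{thm:A}(3), ``left duo'' cannot be replaced by ``right duo'' in the last sentence.

We prove Theorem~\ref{thm:B} first, in Section~\ref{sec:socle}, because it shows what a counterexample has to look like. Section~\ref{sec:trivial} reduces the construction to a problem about a single module over a commutative ring and works out the two smallest attempts. Section~\ref{sec:hahn} solves that problem, and Section~\ref{sec:ring} proves Theorem~\ref{thm:A}.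

\section{Standard facts}\label{sec:facts}

We state each fact for left modules; the right-handed versions hold as well.
\begin{enumerate}
\item[(S1)] \emph{Baer's criterion.} A module $E$ is injective if and only if every homomorphism from a left ideal $I$ to $E$ has the form $a\mapsto ay$ for some $y\in E$. So $R$ is left self-injective if and only if every homomorphism from a left ideal to $R$ is right multiplication by an element of $R$.
\item[(S2)] A submodule $N\subseteq E$ is \emph{essential} if it meets every nonzero submodule of $E$ nontrivially, and $E\neq 0$ is \emph{uniform} if all of its nonzero submodules are essential. A nonzero submodule of a uniform module is uniform. If $N_i$ is essential in $E_i$ for $i=1,\dots,n$, then $\bigoplus N_i$ is essential in $\bigoplus E_i$. A nonzero indecomposable injective module $E$ is uniform: a nonzero submodule $N$ has an injective hull inside $E$, and this hull is a direct summand of $E$ and therefore equals $E$.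
\item[(S3)] The socle $\operatorname{Soc}(E)$ is the sum of the simple submodules of $E$. If $R/J$ is semisimple, then $\operatorname{Soc}(E)=\{y\in E: Jy=0\}$. In this case $\operatorname{Soc}({}_RR)=r(J)$ and $\operatorname{Soc}(R_R)=l(J)$, and both are two-sided ideals.
\item[(S4)] $R$ is \emph{local} if its nonunits form an ideal; this ideal is $J$, and $R/J$ is a division ring. $R$ is \emph{semiperfect} if $R/J$ is semisimple and idempotents lift modulo $J$. A nonzero idempotent $e$ is \emph{primitive} if $Re$ is indecomposable. In a semiperfect ring, $1$ is a finite sum of orthogonal primitive idempotents, and for every primitive idempotent $e$ the ring $eRe$ is local with maximal ideal $eJe$ and the right module $eR/eJ$ is simple.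
\item[(S5)] ${}_RR$ is a \emph{cogenerator} if every left module embeds in a direct product of copies of ${}_RR$; equivalently, if for every module $E$ and every $0\neq y\in E$ some homomorphism $E\to R$ does not kill $y$.
\item[(S6)] $R$ is \emph{right perfect} if every right module has a projective cover. Over a right perfect ring every nonzero \emph{left} module has a simple submodule \cite{Bass}.
\end{enumerate}

The two forms of condition (f) in Theorem~\ref{thm:B} agree by the following lemma, applied to those $k$ for which $kR$ is simple.

\begin{lemma}\label{lem:min}
Let $R$ be a ring and $k\in R$. Then $l(r(k))=Rk$ if and only if every homomorphism $kR\to R_R$ is left multiplication by an element of $R$.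
\end{lemma}

\begin{proof}
The inclusion $Rk\subseteq l(r(k))$ always holds. A homomorphism $\gamma\colon kR\to R$ is determined by $y=\gamma(k)$, and $y\,r(k)=0$. Conversely, for each $y\in l(r(k))$ the rule $ka\mapsto ya$ is a well-defined homomorphism. It is left multiplication by $u$ exactly when $y=uk$.
\end{proof}

\section{The right socle as a left module}\label{sec:socle}

In this section $R$ is left self-injective and right Kasch. By (P3) it is semiperfect, so $S=\operatorname{Soc}(R_R)=l(J)$ is a two-sided ideal. Fix a decomposition $1=e_1+\dots+e_n$ into orthogonal primitive idempotents. The hypotheses live on different sides, and $S$ is where they meet: it is defined by the right module structure, and as a left ideal it is subject to left self-injectivity.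

\begin{proof}[Proof of the first part of Theorem~\ref{thm:B}]
Let $e$ be a primitive idempotent. The module $Re$ is a direct summand of the injective module ${}_RR$, so it is injective and indecomposable, hence uniform by (S2). Since $R$ is right Kasch, there is an embedding $\varphi\colon eR/eJ\to R_R$. The element $s=\varphi(e+eJ)$ is nonzero, and it satisfies $se=s$ and $sJ=\varphi(eJ/eJ)=0$. Thus $0\neq s\in Se$. As a nonzero submodule of the uniform module $Re$, the module $Se$ is uniform and essential in $Re$. Since $S$ is two-sided, $S=\bigoplus Se_i$, and this is essential in ${}_RR=\bigoplus Re_i$ by (S2).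

Let $X\subseteq Se$ be a submodule and $f\colon X\to Se$ a homomorphism. By (S1), $f$ is right multiplication by some $c\in R$. For $y\in X$ we have $y=ye$ and $f(y)=f(y)e$, so $f(y)=y\,ece$, and we may assume $c\in eRe$. The ring $eRe$ is local. If $c\in eJe$, then $f=0$ because $SJ=0$. Otherwise $c$ has an inverse $c^{-1}$ in $eRe$, and $f(y)c^{-1}=ye=y$ shows that $f$ is injective.
\end{proof}

The next lemma links the left structure of $Se$ to annihilators.

\begin{lemma}\label{lem:star}
Let $e$ be a primitive idempotent and $0\ne s\in Se$. Then $sR$ is simple and $l(r(s))=Se$.
\end{lemma}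

\begin{proof}
Since $s=se$, the map $eR\to sR$, $ea\mapsto sea=sa$, is onto. Its kernel contains $eJ$ because $sJ=0$, and it is proper because $s\neq0$. As $eR/eJ$ is simple, the kernel is $eJ$ and $sR$ is simple. Moreover $sa=0$ if and only if $ea\in eJ$, so $r(s)=(1-e)R+eJ$. An element $y$ kills $(1-e)R$ from the left if and only if $y=ye$, and then $yeJ=yJ$. Hence $l(r(s))=Re\cap l(J)=Re\cap S=Se$.
\end{proof}

\begin{proof}[Proof of the equivalences in Theorem~\ref{thm:B}]
We prove (a)$\Rightarrow$(f)$\Rightarrow$(c)$\Rightarrow$(b)$\Rightarrow$(d)$\Rightarrow$(a) and (c)$\Rightarrow$(e)$\Rightarrow$(d).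

(a)$\Rightarrow$(f). Let $k\in R$ and $y\notin Rk$. Since ${}_RR$ is a cogenerator, (S5) gives a homomorphism $g\colon R/Rk\to R$ with $g(y+Rk)\neq0$. Put $c=g(1+Rk)$. Then $kc=0$ and $yc\ne0$, so $y\notin l(r(k))$. Thus $l(r(k))=Rk$ for every $k$.

(f)$\Rightarrow$(c). Let $0\neq s\in Se$. By Lemma~\ref{lem:star}, $sR$ is simple, and then (f) and the same lemma give $Rs=l(r(s))=Se$. So the nonzero module $Se$ is generated by each of its nonzero elements, which means that it is simple.

(c)$\Rightarrow$(b). The module $S=\bigoplus Se_i$ is a direct sum of simple modules.

(b)$\Rightarrow$(d). The module $Se$ is a nonzero submodule of the semisimple module ${}_RS$, so it is semisimple and nonzero.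

(d)$\Rightarrow$(a). Each $Re_i$ is uniform and contains a simple submodule, which is then essential in $Re_i$. The direct sum of these simple submodules is essential in ${}_RR$ and lies in $\operatorname{Soc}({}_RR)$. Now (P2) applies.

(c)$\Rightarrow$(e). Let $kR$ be simple. Then $k\in S$, and $ke\ne0$ for some $e=e_i$, since $k=\sum ke_i\neq 0$. By simplicity $keR=kR$, so $k=kec$ for some $c\in R$. By (c), $Rke=Se$ is simple. Right multiplication by $c$ maps $Rke$ onto $Rk\neq0$, so $Rk$ is simple.

(e)$\Rightarrow$(d). Pick $0\ne s\in Se$. Then $sR$ is simple by Lemma~\ref{lem:star}, so $Rs\subseteq Se$ is simple by (e).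
\end{proof}

\begin{proof}[Proof of the last sentence of Theorem~\ref{thm:B}]
Right mininjectivity is (f), and a right self-injective ring is right mininjective by (S1). If $R$ is right perfect, then (d) holds by (S6).

Let $R$ be left duo, let $0\ne s\in Se$, and let $0\neq b=us\in Rs$. We show $Rb=Rs$; then $Rs$ is simple and (d) holds. The left ideal $l(s)$ is two-sided, so $l(s)u\subseteq l(s)$ and $l(s)b=l(s)us=0$. Hence $as\mapsto ab$ is a well-defined nonzero homomorphism $Rs\to Se$. By the first part of the proof it is right multiplication by a unit $c$ of $eRe$, so $Rb=Rsc$. The left ideal $Rs$ is two-sided too, so $Rsc\subseteq Rs$ and $Rsc^{-1}\subseteq Rs$. Multiplying the second inclusion by $c$ gives $Rs=Rse\subseteq Rsc$. Therefore $Rb=Rsc=Rs$.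
\end{proof}

\begin{remark}
Neither hypothesis can be dropped from (b)$\Rightarrow$(a), even for commutative rings, where (b) is automatic. The local ring $F[y,z]/(y,z)^2$ is Kasch because $J^2=0\ne J$, but the homomorphism $Fy\to Fz$, $y\mapsto z$, is not a multiplication, so the ring is not self-injective and not PF. The product $R=\prod_{i\in\mathbb N}F$, with coordinate idempotents $\varepsilon_i$, is self-injective: given $f\colon I\to R$, let $c_i$ be the $i$th coordinate of $f(\varepsilon_i)$ if $\varepsilon_i\in I$ and $c_i=0$ otherwise (in which case $\varepsilon_iI=0$); then $\varepsilon_if(a)=f(\varepsilon_ia)$ shows $f(a)=ac$. It is not Kasch, hence not PF: if $\mathfrak m$ is a maximal ideal containing all $\varepsilon_i$, then no nonzero element of $R$ is killed by $\mathfrak m$.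
\end{remark}

The first part of Theorem~\ref{thm:B} says that $Se$ satisfies a strong form of Schur's lemma, as a simple module would. There is another module with this behavior. Let $O$ be a discrete valuation ring with uniformizer $t$ and field of fractions $K$. The $O$-module $K$ is uniform. Every homomorphism $f$ from a submodule to $K$ is multiplication by an element of $K$, because of two nonzero elements $a,b$ one is an $O$-multiple of the other, so that $f(a)/a=f(b)/b$. And $K$ has zero socle, because $t$ acts injectively. We therefore look for a local ring whose right socle is a copy of $K$, with $R$ acting from the right through $R/J\cong K$ and from the left through the smaller ring $O$.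

\section{Trivial extensions and two small cases}\label{sec:trivial}

We need a source of self-injective rings in which the two sides can be adjusted separately. Let $A$ be a ring and $M$ an $A$-$A$-bimodule. The \emph{trivial extension} $A\ltimes M$ is the group $A\times M$ with the product
\[
(a,m)(a',m')=(aa',\;am'+ma').
\]
It is a ring with identity $(1,0)$: both bracketings of $(a,m)(a',m')(a'',m'')$ equal $(aa'a'',\,aa'm''+am'a''+ma'a'')$. For an ideal $I\subseteq A$ and a subgroup $N\subseteq M$ we write $I\ltimes N$ for the subset $I\times N$.

\begin{lemma}\label{lem:inj}
Suppose that ${}_AM$ is injective and that every endomorphism of ${}_AM$ is right multiplication by a unique element of $A$. Then $R=A\ltimes M$ is left self-injective.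
\end{lemma}

\begin{proof}
Identify $A$ with the subring $A\ltimes 0$. Since $(c,0)(b,n)=(cb,cn)$, we have $R=A\oplus M$ as left $A$-modules, and the projection $\pi\colon R\to M$ is left $A$-linear. Let $I$ be a left ideal of $R$ and $f\colon I\to R$ an $R$-homomorphism. We find the multiplier required by (S1) by looking at $\pi f$ only.

Since ${}_AM$ is injective, $\pi f$ extends to an $A$-homomorphism $\psi\colon R\to M$. Put $m=\psi(1,0)$, and let $a\in A$ be such that $\psi(0,n)=na$ for all $n\in M$. With $c=(a,m)$ we get
\[
\psi(b,n)=bm+na=\pi\bigl((b,n)\,c\bigr).
\]
So the $R$-homomorphism $h\colon I\to R$, $h(y)=f(y)-yc$, satisfies $\pi h=0$, and $h(I)$ is a left ideal of $R$ contained in $A\ltimes0$. If $(a',0)\in h(I)$, then $(0,n)(a',0)=(0,na')$ lies in $A\ltimes 0$ for every $n\in M$. Thus $Ma'=0$, and $a'=0$ by the uniqueness assumption. Hence $h=0$, and $f$ is right multiplication by $c$.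
\end{proof}

\begin{lemma}\label{lem:soc}
Suppose that $A$ is local with maximal ideal $J_A$, and that $aM\neq0$ and $Ma\ne0$ for every $0\neq a\in A$. Then $R=A\ltimes M$ is local with $J=J_A\ltimes M$, and
\[
\operatorname{Soc}({}_RR)=0\ltimes\{m: J_Am=0\},\qquad \operatorname{Soc}(R_R)=0\ltimes\{m: mJ_A=0\}.
\]
\end{lemma}

\begin{proof}
The set $J_A\ltimes M$ is the kernel of the ring homomorphism $R\to A\to A/J_A$, so it is a proper ideal. If $a\notin J_A$, then $(a,m)=(a,0)(1,a^{-1}m)$ is a product of units, because $(1,n)(1,-n)=(1,0)=(1,-n)(1,n)$. So $J_A\ltimes M$ is the set of nonunits. By (S3) the socles are $r(J)$ and $l(J)$. If $(a,m)\in r(J)$, then $(0,n)(a,m)=(0,na)$ vanishes for all $n$, so $a=0$; and $(j,n)(0,m)=(0,jm)$ vanishes for all $(j,n)\in J$ exactly when $J_Am=0$. If $(a,m)\in l(J)$, then $(a,m)(0,n)=(0,an)$ vanishes for all $n$, so $a=0$; and $(0,m)(j,n)=(0,mj)$ vanishes for all $(j,n)\in J$ exactly when $mJ_A=0$.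
\end{proof}

Now let $A=V$ be a commutative local ring, $M$ a faithful $V$-module and $W=\operatorname{End}_V(M)$. A right action of $V$ on $M$ that commutes with the given left action is a ring homomorphism $\theta\colon V\to W$, through $ma=\theta(a)m$, and the endomorphism hypothesis of Lemma~\ref{lem:inj} says that $\theta$ is bijective. The two lemmas thus produce a counterexample from the following data:
\begin{enumerate}
\item[(C1)] $M$ is injective over $V$;
\item[(C2)] there is a ring isomorphism $\theta\colon V\to W$;
\item[(C3)] no nonzero element of $M$ is killed by $J_V$;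
\item[(C4)] some nonzero element of $M$ is killed by $J_W=\theta(J_V)$.
\end{enumerate}
The given action embeds $V$ in $W$. If this embedding is onto, then $J_V=J_W$, and (C3) contradicts (C4). So $W$ must be strictly larger than $V$ and at the same time isomorphic to $V$.

\begin{example}[one variable]\label{ex:one}
Let $K$ be a field, $W=K[[u]]$, $L=K((u))$ and $M=L/uW$. The nonzero ideals of $W$ are the $u^nW$, and a homomorphism $u^nW\to M$ with $u^n\mapsto z+uW$ extends to $W$ by $1\mapsto u^{-n}z+uW$. So $M$ is injective over $W$. Let $g\in\operatorname{End}_W(M)$ and $m_n=u^{-n}+uW$ for $n\geq0$. The elements of $M$ killed by $u^{n+1}$ form the submodule $u^{-n}W/uW=Wm_n$, so $g(m_n)=y_nm_n$ with $y_n\in W$ determined modulo $u^{n+1}W$. From $m_n=um_{n+1}$ we get $y_nm_n=y_{n+1}m_n$, that is, $y_{n+1}-y_n\in u^{n+1}W$. Let $y$ be the power series whose coefficient of $u^n$ is that of $y_n$. Then $y-y_n\in u^{n+1}W$ for all $n$. The $m_n$ generate $M$, so $g$ is multiplication by $y$, and $y$ is unique because $\bigcap_n u^{n+1}W=0$.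

Thus $\operatorname{End}_W(M)=W$. With equal actions on both sides, $W\ltimes M$ is a commutative local self-injective ring with socle $0\ltimes W/uW\ne0$, and it is PF by (P1). Conditions (C1), (C2), (C4) hold for $V=W$, and (C3) fails.
\end{example}

\begin{example}[two variables]\label{ex:two}
To destroy the socle on one side, keep $M$ and shrink the ring that acts. In Example~\ref{ex:one} take $K=F((t))$, put $\mathfrak p=uW$, and let $V=F[[t]]+\mathfrak p$ be the ring of series in $W$ whose constant term lies in $F[[t]]$. An element $a_0(1+w)$ with $a_0$ a unit of $F[[t]]$ and $w\in\mathfrak p$ is a unit of $V$, since $(1+w)^{-1}\in1+\mathfrak p$. So $V$ is local with $J_V=tF[[t]]+\mathfrak p$. The element $t\in J_V$ is a unit of $W$, so it acts bijectively on $M$, and (C3) holds. Since $K=F[[t]][t^{-1}]$, we have $W=V[t^{-1}]$. An endomorphism of $M$ that commutes with $t$ commutes with $t^{-1}$, so $\operatorname{End}_V(M)=\operatorname{End}_W(M)=W$, and $J_W=\mathfrak p$ kills $1+\mathfrak p\neq 0$. A $V$-homomorphism $f$ from an ideal $I$ of $V$ to $M$ extends to the ideal $\bigcup_k t^{-k}I$ of $W$ by $t^{-k}a\mapsto t^{-k}f(a)$, and from there to $W$; so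 (C1) holds. The $W$-socle $W/\mathfrak p=K$, viewed as a module over $V/\mathfrak p=F[[t]]$, is the pair $O\subset K$ from the end of Section~\ref{sec:socle}.

Only (C2) is missing, and it fails: $0\subsetneq\mathfrak p\subsetneq J_V$ is a chain of prime ideals of $V$, while $W$ has only the prime ideals $0$ and $uW$.
\end{example}

To repair Example~\ref{ex:two} we want an isomorphism $\theta\colon V\to W$ that sends $t$ to $u$. Since $u\in V$, we need a third variable $\theta(u)$ that is related to $u$ as $u$ is to $t$, and so on upward. Since $t$ is a unit of $W$, it must be the image of a unit of $V$, which lies in $W$ and needs a preimage in turn, and so on downward. This leads to variables $t_n$ indexed by $n\in\mathbb Z$, with $t_{n+1}$ divisible by all powers of $t_n$, and with $\theta$ the shift. The limit taken in Example~\ref{ex:one} must still exist, and for this we use Hahn series.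

\section{Two isomorphic valuation rings in a Hahn field}\label{sec:hahn}

Let $G=\bigoplus_{i\in\mathbb Z}\mathbb Ze_i$. The \emph{leading term} of $0\neq g\in G$ is its nonzero term of largest index, and we declare $g>0$ if the coefficient of the leading term is positive. A sum of two positive elements is positive, and for $g\neq 0$ exactly one of $g$ and $-g$ is positive, so $G$ is a totally ordered abelian group. For $n\in\mathbb Z$ let $\pi_n\colon G\to G$ be the homomorphism that deletes all terms of index less than $n$. If $g>0$, then $\pi_n(g)$ is either $0$ or has the same leading term as $g$. Hence $\pi_n$ is monotone: $g\le h$ implies $\pi_n(g)\le\pi_n(h)$.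

The \emph{Hahn field} $L=F((G))$ consists of the formal series $x=\sum_{g\in G}x(g)X^g$ with $x(g)\in F$ whose support $\operatorname{supp}x=\{g:x(g)\neq0\}$ is well-ordered, that is, every nonempty subset of it has a least element. Addition is coefficientwise and $(xy)(g)=\sum_{h+k=g}x(h)y(k)$. These sums are finite, $L$ is a field, and $v(x)=\min\operatorname{supp}x$ is a valuation \cite{Hahn,Neumann}: for nonzero $x,y$ we have $v(xy)=v(x)+v(y)$, and $v(x+y)\ge\min\{v(x),v(y)\}$ if $x+y\ne0$. The variables announced above are $t_n=X^{e_n}$.

Since $\pi_n$ is a monotone homomorphism, $v_n=\pi_n\circ v$ has the same two properties; it is the valuation that treats the variables $t_i$ with $i<n$ as units. Put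
\begin{align*}
V&=\{0\}\cup\{x: v_0(x)\ge0\}, & J_V&=\{0\}\cup\{x:v_0(x)>0\},\\
W&=\{0\}\cup\{x: v_1(x)\ge0\}, & \mathfrak p&=\{0\}\cup\{x:v_1(x)>0\},
\end{align*}
and $t=t_0$. The properties of $v_0$ show that $V$ is a subring of $L$, that $J_V$ is an ideal of $V$, and that the elements of $V\setminus J_V$, those with $v_0(x)=0$, are units of $V$. So $V$ is local with maximal ideal $J_V$. If $y\in L\setminus V$, then $v_0(y)<0$ and $y^{-1}\in J_V$; in particular, of two nonzero elements of $L$ one is a $V$-multiple of the other. The same statements hold for $W$, $\mathfrak p$ and $v_1$.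

The shift $\tau\colon e_i\mapsto e_{i+1}$ is an automorphism of the ordered group $G$. It preserves well-ordered sets and sums, so $\theta\bigl(\sum x(g)X^g\bigr)=\sum x(g)X^{\tau g}$ is an automorphism of $L$ that fixes $F$, and $v(\theta x)=\tau v(x)$.

\begin{lemma}\label{lem:VW}
\begin{enumerate}
\item[(i)] Every $x\neq0$ with $v(x)\ge0$ lies in $V$, and $\mathfrak p\subseteq J_V\subseteq V\subseteq W$.
\item[(ii)] $J_V=tV$, and $t$ is a unit of $W$.
\item[(iii)] $\theta(V)=W$ and $\theta(J_V)=\mathfrak p$.
\item[(iv)] $\{z\in L:\mathfrak pz\subseteq\mathfrak p\}=W$.
\end{enumerate}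
\end{lemma}

\begin{proof}
(i) The first claim is the monotonicity of $\pi_0$. Since $v_1=\pi_1\circ v_0$ and $\pi_1$ is monotone, $v_0(x)\ge0$ implies $v_1(x)\ge0$, and $v_0(x)\le0$ implies $v_1(x)\leq0$. This gives $V\subseteq W$ and $\mathfrak p\subseteq J_V$.

(ii) We have $v_0(t)=e_0>0$ and $v_1(t)=0$, so $t\in J_V$ and $t$ is a unit of $W$. Let $0\neq z\in J_V$ and $g=v_0(z)>0$. All terms of $g$ have index at least $0$. If the leading index is at least $1$, then $g-e_0$ has the same leading term as $g$; otherwise $g=ce_0$ with $c\ge1$. In both cases $v_0(z/t)=g-e_0\geq0$, so $z\in tV$.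

(iii) From $\pi_1\tau=\tau\pi_0$ we get $v_1(\theta x)=\tau v_0(x)$, and $\tau$ preserves signs.

(iv) If $z\in W$, then $\mathfrak pz\subseteq\mathfrak p$ because $\mathfrak p$ is an ideal of $W$. If $z\notin W$, then $z^{-1}\in\mathfrak p$ and $z^{-1}z=1\notin\mathfrak p$.
\end{proof}

In Example~\ref{ex:one} all ideals were principal, so Baer's criterion was immediate, and a limit was needed only for endomorphisms. Now there are ideals that are not principal: if $\mathfrak p=aV$, then $t^{-1}a\in\mathfrak p=aV$ would give $t^{-1}\in V$. A homomorphism on such an ideal is a compatible family of partial data, and both (C1) and the computation of $\operatorname{End}_V(M)$ require an element of $L$ that matches the whole family. Part (ii) of the next lemma provides it. This is the only place where it matters that $L$ contains \emph{all} series with well-ordered support. A subset $U\subseteq G$ is an \emph{upper set} if $g\in U$ and $h\ge g$ imply $h\in U$.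

\begin{lemma}\label{lem:glue}
\begin{enumerate}
\item[(i)] The $V$-submodules of $L$ form a chain.
\item[(ii)] Let $(x_i)_{i\in\Lambda}$ be elements of $L$ and $(N_i)_{i\in\Lambda}$ be $V$-submodules of $L$ with $x_i-x_j\in N_i\cup N_j$ for all $i,j$. Then there is $x\in L$ with $x-x_i\in N_i$ for all $i$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $N$ be a $V$-submodule of $L$ and $U=v(N\setminus\{0\})$. Since $X^h\in V$ for $h\ge0$ by Lemma~\ref{lem:VW}(i), $U$ is an upper set. If $x\neq0$ and $v(x)=v(y)$ with $y\in N$, then $v(x/y)=0$, so $x/y\in V$ and $x\in N$. Hence a nonzero $x$ lies in $N$ exactly when $v(x)\in U$, and since $U$ is an upper set,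
\[
N=\{x\in L:\operatorname{supp}x\subseteq U\}.
\]
Any two upper sets of a totally ordered set are comparable, and (i) follows.

For (ii), let $U_i$ be the upper set that belongs to $N_i$. The condition $x-x_i\in N_i$ says that $x$ and $x_i$ have the same coefficients outside $U_i$. So define $x(g)=x_i(g)$ if $g\notin U_i$ for some $i$, and $x(g)=0$ if $g$ lies in every $U_i$. This is unambiguous: $\operatorname{supp}(x_i-x_j)\subseteq U_i\cup U_j$, so $x_i(g)=x_j(g)$ if $g$ lies in neither $U_i$ nor $U_j$. It remains to see that $\operatorname{supp}x$ is well-ordered. Let $T$ be a nonempty subset of $\operatorname{supp}x$ and $g\in T$. Then $g\notin U_i$ for some $i$, and no $h\le g$ lies in the upper set $U_i$. So $\{h\in T:h\le g\}$ is a nonempty subset of $\operatorname{supp}x_i$. Its least element is the least element of $T$.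
\end{proof}

Let $M=L/\mathfrak p$. It is a $W$-module, because $\mathfrak p$ is an ideal of $W$, and hence a $V$-module. For $0\ne z\in W$ we have $zL=L$, so
\begin{equation}\label{eq:div}
zM=M\neq0\qquad(0\ne z\in W).
\end{equation}

\begin{lemma}\label{lem:M}
\begin{enumerate}
\item[(i)] Let $N$ be a $V$-submodule of $L$ and $f\colon N\to M$ a $V$-homomorphism. Then there is $y\in L$ with $f(a)=ay+\mathfrak p$ for all $a\in N$.
\item[(ii)] $M$ is an injective $V$-module.
\item[(iii)] Every $V$-endomorphism of $M$ is multiplication by a unique element of $W$.
\end{enumerate}
\end{lemma}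

\begin{proof}
(i) For $0\neq a\in N$ choose $x_a\in L$ with $f(a)=x_a+\mathfrak p$. The condition on $y$ at $a$ reads $y-a^{-1}x_a\in a^{-1}\mathfrak p$, so we apply Lemma~\ref{lem:glue}(ii) to the elements $a^{-1}x_a$ and the $V$-modules $a^{-1}\mathfrak p$. To check its hypothesis, let $a,b\in N$ be nonzero, with, say, $b=ca$ and $c\in V$. From $f(b)=cf(a)$ we get $x_b-cx_a\in\mathfrak p$, and division by $b$ gives $b^{-1}x_b-a^{-1}x_a\in b^{-1}\mathfrak p$.

(ii) By (i), a homomorphism from an ideal of $V$ to $M$ has the form $a\mapsto a(y+\mathfrak p)$. Apply (S1).

(iii) Let $g\in\operatorname{End}_V(M)$. Part (i), applied to the composite of $L\to M$ and $g$, gives $y\in L$ with $g(a+\mathfrak p)=ay+\mathfrak p$ for all $a\in L$. Taking $a\in\mathfrak p$ shows $\mathfrak py\subseteq\mathfrak p$, so $y\in W$ by Lemma~\ref{lem:VW}(iv). If two elements of $W$ induce the same map, their difference kills $M$ and is zero by \eqref{eq:div}.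
\end{proof}

\begin{remark}
Part (iii) depends on the completeness of $L$. For the local ring $A=F[u]_{(u)}$ of rational functions that are regular at $0$, we have $F(u)+uF[[u]]=F((u))$ and $F(u)\cap uF[[u]]=uA$, so $F(u)/uA\cong F((u))/uF[[u]]$. On this module $F[[u]]$ acts faithfully, and $F[[u]]\neq A$: the product of $\sum_n u^{n!}$ with a nonzero polynomial still has infinitely many terms.
\end{remark}

\section{The ring $V\ltimes L/\mathfrak p$}\label{sec:ring}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Make $M=L/\mathfrak p$ a $V$-$V$-bimodule with the natural left action and the right action $ma=\theta(a)m$. The right action is defined because $\theta(V)=W$ acts on $M$, and the two actions commute because both are multiplications by elements of the commutative ring $W$. Let $R=V\ltimes M$, so that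
\[
(a,m)(a',m')=(aa',\;am'+\theta(a')m).
\]
Since $\theta$ fixes $F$, the elements $(c,0)$ with $c\in F$ are central, and $R$ is an $F$-algebra. By \eqref{eq:div}, $aM=M=\theta(a)M$ for $0\neq a\in V$. So Lemma~\ref{lem:soc} applies, and $R$ is local with $J=J_V\ltimes M$.

\emph{Left self-injectivity.} The left module ${}_VM$ is injective by Lemma~\ref{lem:M}(ii). By Lemma~\ref{lem:M}(iii) each of its endomorphisms is multiplication by a unique $w\in W$, and $w=\theta(a)$ for a unique $a\in V$ by Lemma~\ref{lem:VW}(iii). So the endomorphism is right multiplication by a unique $a\in V$, and Lemma~\ref{lem:inj} applies.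

\emph{The right socle.} We have $mJ_V=\theta(J_V)m=\mathfrak pm$, and $\mathfrak p(z+\mathfrak p)=0$ if and only if $z\in W$, by Lemma~\ref{lem:VW}(iv). By Lemma~\ref{lem:soc},
\[
S=\operatorname{Soc}(R_R)=0\ltimes W/\mathfrak p .
\]
The ring $R$ acts on $S$ from the right through $\theta(V)=W$, and $W/\mathfrak p$ is a simple $W$-module. So $S$ is a simple right ideal. It is isomorphic to $R/J$, the only simple right module, and $R$ is right Kasch. This proves (1).

\emph{The radical and the left socle.} Let $x=(t,0)$. Then $x(b,m)=(tb,tm)$ and $(b,m)x=(bt,\theta(t)m)$. Since $tV=J_V$ and $tM=M=\theta(t)M$, we get $xR=Rx=J$. If $x(b,m)=0$, then $b=0$ because $V$ is a domain, and $m=0$ because $t$ is a unit of $W$. So $r(x)=0$, and $\operatorname{Soc}({}_RR)=r(J)\subseteq r(x)=0$. Thus $R$ has no minimal left ideal, so it is not left Kasch, and by (P1) it is not left PF. This proves (2).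

\emph{One-sided ideals.} Let $I$ be a left ideal. If $I$ contains an element $(b,m)$ with $b\ne0$, then the products $(0,n)(b,m)=(0,\theta(b)n)$ fill $0\ltimes M$. Hence $I=I_0\ltimes M$, where $I_0$ is the projection of $I$ to $V$, an ideal of $V$; such an $I$ is the kernel of $R\to V/I_0$, so it is two-sided. Otherwise $I=0\ltimes N$, and $(a,n')(0,n)=(0,an)$ shows that $N$ is a $V$-submodule of $M$. Let $I$ be a right ideal. If $I$ contains $(b,m)$ with $b\neq0$, then the products $(b,m)(0,n)=(0,bn)$ fill $0\ltimes M$, and again $I=I_0\ltimes M$. Otherwise $I=0\ltimes N$, and $(0,n)(a,n')=(0,\theta(a)n)$ shows that $N$ is a $W$-submodule of $M$. Since $V\subseteq W$, such an $N$ is a $V$-submodule, so $0\ltimes N$ is also a left ideal. Thus every right ideal is two-sided.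

The ideals of $V$ form a chain by Lemma~\ref{lem:glue}(i), and so do the $V$-submodules of $M$, which correspond to the $V$-submodules of $L$ that contain $\mathfrak p$. Every $0\ltimes N$ is contained in every $I_0\ltimes M$. So the left ideals form a chain, and the right ideals, being left ideals, form a chain as well. Finally, every nonzero left or right ideal is comparable with the nonzero left ideal $S$, so it meets $S$ nontrivially. Hence $S$ is essential in ${}_RR$ and in $R_R$, and (3) is proved.
\end{proof}

\begin{remark}
The conditions of Theorem~\ref{thm:B} can be seen to fail on the single element $s=(0,1+\mathfrak p)$, with $e=1$. We have $r(s)=J$ and $sR=S=l(r(s))=0\ltimes W/\mathfrak p$, whereas $Rs=0\ltimes V/\mathfrak p$ is smaller, since $t^{-1}\in W\setminus V$. So $Rs$ is a left ideal that is not two-sided, and the homomorphism $sR\to R$ that sends $s$ to $(0,t^{-1}+\mathfrak p)$ is not a left multiplication. Since $\mathfrak p=t^n\mathfrak p\subseteq t^nV$, we have $Rx^ns=0\ltimes t^nV/\mathfrak p$, and $Rs\supsetneq Rxs\supsetneq Rx^2s\supsetneq\cdots$. The element $t$ is the source of the asymmetry: from the left, $x=(t,0)$ acts on $S$ as multiplication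 by the unit $t$ of $W$, and from the right it acts as multiplication by $\theta(t)=t_1\in\mathfrak p$, which is zero.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Bass} Bass, 1960.

\bibitem{Hahn} Hahn, 1907.

\bibitem{Neumann} B. H. Neumann, 1949.

\bibitem{GPSSE} \emph{One Some Properties Of GPSSE-Rings}, \texttt{http://www.jmest.org/wp-content/uploads/JMESTN42350798.pdf}

\end{thebibliography}
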